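\title{Conformal dimension is monotone under regular maps between hyperbolic groups}

\begin{abstract}
A map between finitely generated groups is regular if it is Lipschitz and has uniformly finite fibers; every coarse embedding is regular. We prove that if a hyperbolic group $G$ admits a regular map to a hyperbolic group $H$, then the conformal dimension of the boundary of $G$ is at most that of the boundary of $H$. Such a map gives no embedding of boundaries along which a metric could be pulled back. Instead we encode an efficient metric on $\partial_\infty H$ as a summable weight on $H$, pull the weight back to large spheres of $G$, and bound a discrete modulus on $\partial_\infty G$. The argument allows the source to be a hyperbolic graph of bounded degree with uniformly perfect boundary and the fibers to grow subpolynomially. Along the way we prove that the conformal dimension and the Ahlfors regular conformal dimension of the boundary of a hyperbolic group coincide.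
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Every finitely generated group below carries the word metric of a finite generating set. A map $f\colon G\to H$ is \emph{regular} if it is Lipschitz and there is $\mu_0$ such that $|f^{-1}(h)|\le\mu_0$ for all $h\in H$. It is a \emph{coarse embedding} if there are functions $\rho_-,\rho_+\colon[0,\infty)\to[0,\infty)$ with $\rho_-(t)\to\infty$ as $t\to\infty$ and
\[
\rho_-(d(x,y))\le d(f(x),f(y))\le\rho_+(d(x,y))\qquad(x,y\in G).
\]
The inclusion of a finitely generated subgroup is a coarse embedding, however distorted the subgroup is, and every coarse embedding is regular (Section~\ref{sec:final}). A regular map may fold, as $n\mapsto|n|$ does on $\mathbb Z$, and it may compress distances; what it cannot do is pile many points on top of each other. Its existence says that $G$ fits into $H$, and one asks which invariants detect this. Volume growth is the first: an $L$-Lipschitz map sends a ball of radius $R$ into a ball of radius $LR$, so a regular map gives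
\begin{equation}\label{eq:growth}
|B_G(R)|\le\mu_0\,|B_H(LR)| .
\end{equation}
Among non-elementary hyperbolic groups, which all grow exponentially, this says nothing.

A hyperbolic group has a finer measure of size. Its Gromov boundary $\partial_\infty G$ is a compact space that carries the so-called visual metrics, any two of which are quasisymmetrically equivalent. The \emph{conformal gauge} of $\partial_\infty G$ is the set of all metrics quasisymmetrically equivalent to a visual metric, and the (Pansu) \emph{conformal dimension} $\operatorname{Confdim}\partial_\infty G$ is the infimum of the Hausdorff dimensions of the metrics in the gauge. Section~\ref{sec:background} recalls the definitions. Two examples fix the scale. The boundary of a free group of rank $r\ge2$ is the space of infinite reduced words; for every $a>0$ the function $e^{-a(\xi|\zeta)}$, where $(\xi|\zeta)$ is the length of the common prefix, is an ultrametric in the gauge, and covering by the at most $(2r)^m$ cylinders of diameter $e^{-am}$ bounds its Hausdorff dimension by $\log(2r)/a$. So the conformal dimension is $0$. On the other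 hand, a connected metric space with at least two points has Hausdorff dimension at least $1$, because the distance to a point maps it onto an interval by a $1$-Lipschitz map. So the boundary circle of the fundamental group of a closed hyperbolic surface has conformal dimension at least $1$.

The following question is posed in \cite[Question 4.11]{notes}.

\medskip
\noindent\textbf{Question.} \emph{Let $G$ and $H$ be hyperbolic groups, and suppose that there is a regular map, or a coarse embedding, from $G$ to $H$. Must $\operatorname{Confdim}\partial_\infty G\le\operatorname{Confdim}\partial_\infty H$?}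
\medskip

A result of Hume, Mackay and Tessera (compare also Pansu) gives the analogous inequality when source and target are each a rank one symmetric space or a Bourdon building, or rather a bounded degree graph approximating it: a regular map $X\to X'$ forces the conformal dimension of $\partial_\infty X$ to be at most that of $\partial_\infty X'$.

One guesses a positive answer from the case of a quasi-isometric embedding. It extends to a quasisymmetric embedding $\partial_\infty G\to\partial_\infty H$, every metric in the gauge of $\partial_\infty H$ restricts to a metric in the gauge of $\partial_\infty G$, and Hausdorff dimension does not increase under restriction. This argument does not survive the passage to coarse embeddings. In the upper half plane the points $n+i$, $n\in\mathbb Z$, of a horocycle satisfy $\cosh d(m+i,n+i)=1+(m-n)^2/2$. Composing with a quasi-isometry from the hyperbolic plane to a surface group gives a coarse embedding of $\mathbb Z$ that compresses distances logarithmically and sends both ends of $\mathbb Z$ to the same boundary point. There is no embedding of boundaries along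 which to pull back a metric.

\subsection{Results}

The answer is yes in both cases.

\begin{theorem}\label{thm:groups}
Let $G$ and $H$ be hyperbolic groups. If there is a regular map or a coarse embedding from $G$ to $H$, then $\operatorname{Confdim}\partial_\infty G\le\operatorname{Confdim}\partial_\infty H$.
\end{theorem}

The proof passes through the \emph{Ahlfors regular conformal dimension} $\operatorname{Confdim}_{AR}$, the infimum of those $Q$ for which the gauge contains an Ahlfors $Q$-regular metric. Such a metric has Hausdorff dimension $Q$, so always $\operatorname{Confdim}\le\operatorname{Confdim}_{AR}$. For a boundary with at most two points both dimensions are $0$, by convention if it is empty.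

The group structure of the source is not needed, and the fibers may grow slowly. For a map $f\colon X\to H$ defined on the vertex set of a graph put
\[
\mu_f(R)=\sup_{v\in X,\ h\in H}|f^{-1}(h)\cap B(v,R)| .
\]

\begin{theorem}\label{thm:graphs}
Let $X$ be a connected hyperbolic graph of bounded degree whose boundary has at least two points and is uniformly perfect. Let $H$ be a non-elementary hyperbolic group. Let $f\colon X\to H$ be Lipschitz with $\mu_f(R)=R^{o(1)}$, that is, for every $\sigma>0$ we have $\mu_f(R)\le R^\sigma$ for all large $R$. Then
\[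
\operatorname{Confdim}_{AR}\partial_\infty X\le\operatorname{Confdim}\partial_\infty H .
\]
\end{theorem}

To start the proof of Theorem~\ref{thm:graphs} we need an Ahlfors regular metric on $\partial_\infty H$ whose dimension is close to $\operatorname{Confdim}\partial_\infty H$. It is supplied by the next theorem, which we prove first, with the same tools.

\begin{theorem}\label{thm:equal}
$\operatorname{Confdim}\partial_\infty H=\operatorname{Confdim}_{AR}\partial_\infty H$ for every hyperbolic group $H$.
\end{theorem}

Theorems~\ref{thm:groups} and~\ref{thm:equal} together give at once: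

\begin{corollary}\label{cor:AR}
Theorem~\ref{thm:groups} holds with $\operatorname{Confdim}_{AR}$ in place of $\operatorname{Confdim}$. If there are regular maps $G\to H$ and $H\to G$, then $\partial_\infty G$ and $\partial_\infty H$ have the same conformal dimension.
\end{corollary}

\subsection{The method}

An upper bound $\operatorname{Confdim}_{AR}Z\le p$ can be certified without constructing a metric. By a theorem of Carrasco Piaggio \cite{CP} it suffices to find, at every location and scale of $Z$, a weight on much smaller balls that gives mass at least $1$ to every fine chain crossing an annulus and whose $p$-th powers have a small sum. Weights, unlike metrics, can be pulled back by $f$.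

Fix $p>q>\operatorname{Confdim}\partial_\infty H$. An Ahlfors regular metric $\theta$ on $\partial_\infty H$ of dimension less than $q$ defines a weight $\rho$ on $H$: roughly, $\rho(h)$ is the $\theta$-diameter of the part of the boundary seen from $e$ through $h$. It decays exponentially in $|h|$, and $\sum_h\rho(h)^q<\infty$. A location and scale of $\partial_\infty X$ correspond to a vertex $v$, and the sphere of radius $k$ about $v$ is a discretization of the boundary seen from $v$. Normalize $f(v)=e$ and consider $\rho\circ f$ on this sphere. Two estimates compete, and both are powers of $k$.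

\emph{A gain.} By counting, for many radii $k$ the whole sphere is mapped to distance at least $c_H\log k$ from $e$, with $c_H$ depending only on $H$; the horocycle shows that the order $\log k$ cannot be improved. There $\rho$ is at most a negative power of $k$, so $\sum(\rho\circ f)^p\le\max(\rho\circ f)^{p-q}\sum(\rho\circ f)^q$ is at most a fixed negative power of $k$ times the size of the fibers.

\emph{A loss.} The image of a chain has large $\rho$-mass only if it spreads out as seen from $e$, that is, if two of its points have a small Gromov product. The key lemma (Lemma~\ref{lem:key}) shows that two image points have product less than $\varepsilon\log k$, for any prescribed $\varepsilon>0$. The mass is then at least $k^{-C\varepsilon}$.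

For $\varepsilon$ small the gain beats the loss. An iteration turns the resulting estimate at one large radius into decay of the modulus.

Section~\ref{sec:background} collects the background. Section~\ref{sec:tree} carries out the argument when $H$ is free, where no weight is needed. Section~\ref{sec:modulus} sets up the discrete modulus and the iteration, Section~\ref{sec:equal} proves Theorem~\ref{thm:equal}, Section~\ref{sec:weight} constructs $\rho$, Section~\ref{sec:key} proves the key lemma, and Section~\ref{sec:final} proves Theorems~\ref{thm:graphs} and~\ref{thm:groups}. Beyond textbook facts on hyperbolic spaces, four published results are quoted: Theorems~\ref{thm:holder}, \ref{thm:CP} and~\ref{thm:assouad}, and (H4) below.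

\section{Background}\label{sec:background}

The letter $C$ denotes a positive constant whose value may change from line to line; each section says on which data it may depend. Balls $B(z,r)$ are closed unless stated otherwise, and $\log$ is the natural logarithm.

\subsection{Metric spaces}\label{sub:metric}

Let $(Z,d)$ be a compact metric space. A second metric $\theta$ on $Z$ is \emph{quasisymmetrically equivalent} to $d$ if there is a homeomorphism $\psi\colon[0,\infty)\to[0,\infty)$ such that
\[
d(x,y)\le s\,d(x,w)\quad\Longrightarrow\quad\theta(x,y)\le\psi(s)\,\theta(x,w)\qquad(x,y,w\in Z,\ s\ge0).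
\]
We then say that the identity $(Z,d)\to(Z,\theta)$ is $\psi$-quasisymmetric. This is an equivalence relation, and the class of $d$ is its conformal gauge. Taking $y=w\ne x$ shows $\psi(1)\ge1$ if $Z$ has two points.

A set is \emph{$r$-separated} if distinct points of it are at distance at least $r$; every point of $Z$ is within $r$ of a maximal $r$-separated set. The space $Z$ is \emph{doubling} if every ball can be covered by a bounded number $C$ of balls of half the radius. We use this in one form: for each $R$ there is $C(R)$ such that an $r$-separated subset of a ball of radius $Rr$ has at most $C(R)$ points. (Cover the ball by $C^j$ balls of radius $2^{-j}Rr\le r/3$; each contains at most one point.) The \emph{Assouad dimension} $\dim_A Z$ is the infimum of those $s$ for which one can take $C(R)=CR^s$ for all $R\ge1$. It is finite for doubling spaces and invariant under bi-Lipschitz changes of the metric, and it is divided by $s$ if $d$ is replaced by a metric $d^s$. The space is \emph{uniformly perfect} if there is $c>0$ such that for all $z\in Z$ and $0<r\le\operatorname{diam}Z$ some $w$ has $cr\le d(z,w)\le r$;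 with at least two points, such a space has no isolated points. Finally $d$ is \emph{Ahlfors $Q$-regular} if there is a Borel measure $\nu$ with $C^{-1}r^Q\le\nu(B(z,r))\le Cr^Q$ for all $z$ and $0<r\le\operatorname{diam}Z$.

\begin{theorem}[{\cite[Ch.~11]{He}}]\label{thm:holder}
Quasisymmetrically equivalent metrics $d,\theta$ on a compact uniformly perfect space satisfy $C^{-1}d^{\beta'}\le\theta\le Cd^{\beta}$ for some $\beta,\beta'>0$.
\end{theorem}

A \emph{chain} is a finite sequence of points $(w_0,\dots,w_M)$, and its \emph{steps} are the distances between consecutive points. The following lemma is our only way to bound the distance between the ends of a chain. Its point is that each covering set is counted once, however often the chain returns to it.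

\begin{lemma}\label{lem:chain}
Let $(w_0,\dots,w_M)$ be a chain in a metric space $(Z,\theta)$, covered by a finite family of sets $S_j$. Suppose that $S_j^+\supset S_j$ contains $w_{i+1}$ whenever $i<M$ and $w_i\in S_j$. Then $\theta(w_0,w_M)\le\sum\operatorname{diam}_\theta S_j^+$, the sum being over those $j$ for which $S_j$ meets the chain.
\end{lemma}

\begin{proof}
Put $i_0=0$. Given $i_s$, choose $j_s$ with $w_{i_s}\in S_{j_s}$ and let $i$ be the largest index with $w_i\in S_{j_s}$. If $i=M$, then $\theta(w_{i_s},w_M)\le\operatorname{diam}S_{j_s}^+$ and we stop. Otherwise put $i_{s+1}=i+1$; then $\theta(w_{i_s},w_{i_{s+1}})\le\operatorname{diam}S_{j_s}^+$. The indices $i_s$ increase, so the process stops. No chain point of index at least $i_{s+1}$ lies in $S_{j_s}$, so the $j_s$ are distinct. Add the inequalities.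
\end{proof}

\subsection{Hyperbolic graphs}\label{sub:hyp}

Let $X$ be a connected graph of bounded degree. Giving each edge length $1$ makes it a geodesic metric space; when we count the points of a ball, we count vertices. The graph is \emph{hyperbolic} if for some $\delta_0$ each side of every geodesic triangle lies in the $\delta_0$-neighborhood of the other two. A group is hyperbolic if a Cayley graph with respect to a finite generating set is. The Gromov product $(x|y)_v=\frac12(d(v,x)+d(v,y)-d(x,y))$ measures how long geodesics from $v$ to $x$ and to $y$ stay together. The triangle inequality gives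
\begin{equation}\label{eq:elem}
0\le(x|y)_v\le\min\{d(v,x),d(v,y)\},\qquad |(x|y)_v-(x'|y)_v|\le d(x,x'),
\end{equation}
in particular $(x|y)_v\ge(x|x)_v-d(x,y)=d(v,x)-d(x,y)$, and expanding the definitions gives, for any two base points $o,v$,
\begin{equation}\label{eq:ident}
(x|v)_o+(x|o)_v=d(o,v),\qquad (x|y)_v=(x|y)_o+d(o,v)-(x|v)_o-(y|v)_o .
\end{equation}

The boundary $\partial_\infty X$ is the set of geodesic rays up to finite Hausdorff distance, and $\overline X=X\cup\partial_\infty X$ is a compactification of $X$. Every boundary point is the endpoint of a ray from every vertex. Our rays start at vertices and are parametrized by arc length, so they are at vertices at integer times. For $x,y\in\overline X$ let $(x|y)_v$ be the supremum of $\liminf_i(x_i|y_i)_v$ over sequences in $X$ with $x_i\to x$, $y_i\to y$. We use the following standard facts, in which $\delta\ge\delta_0$, $a$ and $C_1\ge1$ are positive constants depending only on $\delta_0$, and $v$ is any vertex.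
\begin{itemize}
\item[(H1)] If $x_i\to x$ and $y_i\to y$ with $x_i,y_i\in X$, then $\liminf(x_i|y_i)_v$ and $\limsup(x_i|y_i)_v$ are within $\delta$ of $(x|y)_v$. This number is infinite exactly when $x=y\in\partial_\infty X$.
\item[(H2)] $(x|z)_v\ge\min\{(x|y)_v,(y|z)_v\}-\delta$ for $x,y,z\in\overline X$.
\item[(H3)] If $c,c'$ are geodesics from $v$ to $x,y\in X$, then $d(c(t),c'(t))\le\delta$ for $0\le t\le(x|y)_v$, and $c((x|y)_v)$ is within $\delta$ of every geodesic $[x,y]$.
\item[(H4)] \cite[III.H.1.6]{BH} If $c$ is a rectifiable path from $x$ to $y$ of length at most $\ell$, with $\ell\ge1$, then every point of a geodesic $[x,y]$ is within $\delta\log_2\ell+1$ of $c$.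
\item[(H5)] There is a metric $d_v$ on $\partial_\infty X$, inducing its compact topology, with
\[
C_1^{-1}e^{-a(\xi|\zeta)_v}\le d_v(\xi,\zeta)\le e^{-a(\xi|\zeta)_v}.
\]
\end{itemize}
A metric comparable to $e^{-a(\cdot|\cdot)_v}$ for some $a$ and $v$ is a \emph{visual metric} with parameter $a$. By (H1), the inequalities $0\le(x|v)_o\le d(o,v)$ persist for $x\in\partial_\infty X$, and the identities \eqref{eq:ident} persist for $x\ne y$ in $\partial_\infty X$ up to an error of at most $4\delta$. We fix a base vertex $o$ and put $d=d_o$, so $\operatorname{diam}(\partial_\infty X,d)\le1$. In this section $C$ depends only on $X$ and on the constants named in the statement.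

The first lemma is the dictionary between $X$ and its boundary: the sphere of radius $t$ about $v$ discretizes $(\partial_\infty X,d_v)$ at scale $e^{-at}$.

\begin{lemma}\label{lem:fellow}
Let $c,c'$ be geodesic segments or rays from a vertex $v$ to $x,y\in\overline X$, let $t\ge0$ lie in both domains, and let $C_0>0$.
\begin{enumerate}
\item If $(x|y)_v\ge t-C_0$, then $d(c(t),c'(t))\le2C_0+5\delta$.
\item $(x|c(t))_v\ge t-\delta$.
\item If $x,y\in\partial_\infty X$ and $d_v(x,y)\le C_0e^{-at}$, then $d(c(t),c'(t))\le C$.
\item If $x,y\in\partial_\infty X$ and $c(t)=c'(t)$, then $d_v(x,y)\le e^{2a\delta}e^{-at}$.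
\end{enumerate}
\end{lemma}

\begin{proof}
(1) Let $x_s=c(s)$ if $c$ is a ray and $x_s=x$ otherwise, and define $y_s$ in the same way from $c'$. By (H1), $(x_s|y_s)_v\ge t-C_0-2\delta$ for large $s$. With $t'=\max\{0,t-C_0-2\delta\}$, (H3) gives $d(c(t'),c'(t'))\le\delta$, and passing from $t'$ to $t$ adds at most $2(C_0+2\delta)$. (2) We have $(c(s)|c(t))_v=t$ for $s\ge t$; use (H1). (3) By (H5), $(x|y)_v\ge t-a^{-1}\log(C_0C_1)$; use (1). (4) By (2) and (H2), $(x|y)_v\ge t-2\delta$; use (H5).
\end{proof}

\begin{lemma}\label{lem:doubling}
$(\partial_\infty X,d)$ is doubling.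
\end{lemma}

\begin{proof}
Since the diameter is at most $1$, it suffices to cover $B(z,r)$ for $0<r\le1$. Fix a ray $r_\xi$ from $o$ to each boundary point $\xi$. Let $t=\lfloor a^{-1}\log(1/r)\rfloor$, so $r\le e^{-at}\le e^ar$, and let $T$ be an integer with $e^{2a\delta}e^{a}e^{-aT}\le\frac12$. If $\xi\in B(z,r)$, then $d(r_\xi(t),r_z(t))\le C$ by Lemma~\ref{lem:fellow}(3), so $r_\xi(t+T)$ lies in $B(r_z(t),C+T)$, which has boundedly many vertices because the degree is bounded. By Lemma~\ref{lem:fellow}(4), points $\xi$ with the same $r_\xi(t+T)$ are at mutual distance at most $e^{2a\delta}e^{-a(t+T)}\le r/2$.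
\end{proof}

Moving the base point toward a boundary point $z$ magnifies a small ball about $z$ to unit size with bounded distortion. The form $4+\Lambda$ of the radius is dictated by Section~\ref{sec:modulus}.

\begin{lemma}[magnification]\label{lem:magnify}
For $\Lambda\ge1$ there is $C_\Lambda\ge1$ with the following property. Let $z\in\partial_\infty X$, let $n\ge0$ be an integer, let $v$ be the vertex at distance $\lfloor n/a\rfloor$ from $o$ on a ray from $o$ to $z$, and let $\hat B=B(z,(4+\Lambda)e^{-n})$. Then
\[
C_\Lambda^{-1}e^nd(\xi,\zeta)\le d_v(\xi,\zeta)\le C_\Lambda e^nd(\xi,\zeta)\qquad(\xi,\zeta\in\hat B).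
\]
If $X$ is the Cayley graph of a group and $o=e$, the same holds with $d(v^{-1}\xi,v^{-1}\zeta)$ in place of $d_v(\xi,\zeta)$.
\end{lemma}

\begin{proof}
Write $|v|=d(o,v)$ and let $\xi\ne\zeta$ in $\hat B$. By (H5), $(\xi|z)_o\ge n/a-C\ge|v|-C$, and $(z|v)_o\ge|v|-\delta$ by Lemma~\ref{lem:fellow}(2). So (H2) gives $|v|-C\le(\xi|v)_o\le|v|$, and the same holds for $\zeta$. The second identity in \eqref{eq:ident} becomes $|(\xi|\zeta)_v-(\xi|\zeta)_o+|v|\,|\le C$. Since $e^{n-a}\le e^{a|v|}\le e^n$, (H5) gives the claim. A group acts on its Cayley graph by isometries, so $(\xi|\zeta)_v=(v^{-1}\xi|v^{-1}\zeta)_e$, and by (H5) the ratio of $d_v(\xi,\zeta)$ and $d(v^{-1}\xi,v^{-1}\zeta)$ lies in $[C_1^{-1},C_1]$. Enlarge $C_\Lambda$ by the factor $C_1$.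
\end{proof}

\subsection{Hyperbolic groups}

A hyperbolic group is \emph{elementary} if it is finite or virtually $\mathbb Z$; then it has at most linear growth and its boundary has at most two points. A non-elementary hyperbolic group has exponential growth and at least three boundary points. In a group we take $o=e$ and write $|h|=d(e,h)$ and $(\cdot|\cdot)=(\cdot|\cdot)_e$.

\begin{lemma}\label{lem:group}
Let $H$ be a non-elementary hyperbolic group.
\begin{enumerate}
\item $\partial_\infty H$ is uniformly perfect.
\item For every $h\in H$ there is $\xi_h\in\partial_\infty H$ with $(\xi_h|h)\ge|h|-C$.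
\end{enumerate}
\end{lemma}

\begin{proof}
Fix boundary points $\zeta_1,\zeta_2,\zeta_3$ at mutual distances at least $s>0$, and $T$ with $e^{-a(T-\delta)}<s$.

(1) Let $z,n,v$ be as in Lemma~\ref{lem:magnify}. We translate one of the $\zeta_i$ by $v$, avoiding the directions from $v$ to $z$ and from $v$ back to $e$. At most one $\zeta_i$ has $d(\zeta_i,v^{-1}z)<s/2$. At most one has $(\zeta_i|v^{-1})>T$, for two such points would have product at least $T-\delta$ by (H2), hence distance less than $s$. Let $\zeta$ be a remaining one and $\xi=v\zeta\ne z$. Then $(\xi|e)_v=(\zeta|v^{-1})\le T$, so $(\xi|v)\ge|v|-C$ by the first identity in \eqref{eq:ident}. Together with $(z|v)\ge|v|-\delta$ and (H2) this gives $(\xi|z)\ge|v|-C$. Also $(\xi|z)_v=(\zeta|v^{-1}z)\le a^{-1}\log(2/s)$ by (H5), so the second identity gives $(\xi|z)\le(\xi|z)_v-|v|+(\xi|v)+(z|v)+4\delta\le|v|+C$. Hence $C^{-1}e^{-n}\le d(\xi,z)\le Ce^{-n}$. Given $0<r\le1$, take the least $n\ge0$ with $Ce^{-n}\le r$; then $r/(eC^2)\le d(\xi,z)\le r$.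

(2) We have $(h\zeta_1|h\zeta_2)_h=(\zeta_1|\zeta_2)\le a^{-1}\log(1/s)$. By (H2) with middle point $e$, one of $h\zeta_1,h\zeta_2$, call it $\xi_h$, has $(\xi_h|e)_h\le C$. The first identity in \eqref{eq:ident} gives $(\xi_h|h)\ge|h|-C$.
\end{proof}

\subsection{Notation for the map}\label{sub:map}

Whenever $f\colon X\to H$ is a Lipschitz map from the vertex set of a hyperbolic graph to a hyperbolic group, we use the following notation. The integer $L\ge1$ is a Lipschitz constant, $\mu=\mu_f$, $\delta$ serves for both $X$ and the Cayley graph of $H$, $a$ is the parameter of the metrics $d_v$ on $\partial_\infty X$, and $D\ge2$ is such that balls of radius $R\ge1$ about vertices of the Cayley graph of $H$ have at most $D^R$ vertices. For a vertex $v$ of $X$ write $|g|_v=d(v,g)$ and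
\[
F=F_v=f(v)^{-1}f\colon X\to H .
\]
This map is $L$-Lipschitz, $F(v)=e$, and $|F^{-1}(h)\cap B(v,R)|\le\mu(R)$ for all $h$. In particular $|F(g)|\le L|g|_v$. For each $w\in\partial_\infty X$ we fix a ray $r_w$ from $v$ to $w$. The \emph{shadow} of a vertex $g$ is the set $S(g)$ of those $w$ for which $r_w$ passes through $g$. By Lemma~\ref{lem:fellow}(4),
\begin{equation}\label{eq:shadow}
\operatorname{diam}_{d_v}S(g)\le e^{2a\delta}e^{-a|g|_v}.
\end{equation}

\section{The case of a free target}\label{sec:tree}

Let $H$ be free, with the word metric of a basis, so that its Cayley graph is a tree. Since $\operatorname{Confdim}\partial_\infty H=0$, Theorem~\ref{thm:graphs} predicts that $\partial_\infty X$ has conformal dimension $0$; in particular it should contain no connected set with two points. We prove this by hand for a map $f$ with fibers of size at most $\mu_0$. This section is not used later, but its three steps are the skeleton of the general proof.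

\begin{proposition}\label{prop:tree}
Let $H$ be free and $f\colon X\to H$ Lipschitz with fibers of size at most $\mu_0$. For every $c>0$ there is $K$, independent of $v$, such that no chain $(w_0,\dots,w_M)$ in $(\partial_\infty X,d_v)$ has $d_v(w_0,w_M)\ge c$ and steps at most $e^{-2aK}$.
\end{proposition}

\begin{proof}
Let $\Delta$ be an integer with $\Delta\ge C'L$, where $C'$ is the constant of Lemma~\ref{lem:fellow}(3) for $C_0=1$. Let $t>L$ and $K>\mu_0D^{t+\Delta}$ be integers, to be chosen. Suppose that such a chain exists.

\emph{Step 1: a sphere that is mapped far from $e$.} At most $\mu_0D^{t+\Delta}<K$ vertices $g$ have $|F(g)|\le t+\Delta$. So one of the $K+1$ spheres about $v$ with radius $k\in[K,2K]$ contains none of them. Fix such a $k$ and put $x_j=r_{w_j}(k)$.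

\emph{Step 2: the image of the chain does not spread.} The steps are at most $e^{-ak}$, so $d(x_{j-1},x_j)\le C'$ and $d(F(x_{j-1}),F(x_j))\le\Delta$. Hence $(F(x_{j-1})|F(x_j))\ge|F(x_j)|-\Delta>t$. In a tree (H2) holds with $\delta=0$, so $(F(x_0)|F(x_j))>t$ for all $j$ by induction. Let $m$ be the vertex of $[e,F(x_0)]$ with $|m|=t$. Then $m\in[e,F(x_j)]$ for every $j$.

\emph{Step 3: an image that does not spread forces a bottleneck.} Fix $j$ and put $y_i=r_{w_j}(i)$. Joining consecutive points $F(y_0)=e,F(y_1),\dots,F(y_k)=F(x_j)$ by geodesics gives a path in the tree from $e$ to $F(x_j)$. It passes through $m$, so $d(F(y_i),m)\le L$ for some $i$, and $|y_i|_v\ge|F(y_i)|/L\ge(t-L)/L$. Thus every ray $r_{w_j}$ passes through the set $W=F^{-1}(B(m,L))$, which has at most $\mu_0D^L$ elements, all at distance at least $(t-L)/L$ from $v$. The shadows $S(g)$, $g\in W$, cover the chain. Lemma~\ref{lem:chain}, with $S(g)^+$ the closed $e^{-2aK}$-neighborhood of $S(g)$, and \eqref{eq:shadow} give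
\[
c\le\mu_0D^L\bigl(e^{2a\delta}e^{-a(t-L)/L}+2e^{-2aK}\bigr).
\]
Choosing first $t$ and then $K$ large makes the right side smaller than $c$.
\end{proof}

Two points of a connected set are joined by chains with arbitrarily small steps, so $\partial_\infty X$ is totally disconnected; for example, a surface group has no regular map to a free group. Since $K$ does not depend on $v$, Lemma~\ref{lem:magnify} carries the statement to every location and scale, and if $\partial_\infty X$ is uniformly perfect with at least two points, the second half of the proof of Lemma~\ref{lem:reduce} below gives $\operatorname{Confdim}_{AR}\partial_\infty X=0$.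

For general $H$, Step 1 survives, and the other two steps change. Step 2 is false: a path with bounded steps can travel around a large ball about $e$ and join two points with small Gromov product. It is replaced by the weight $\rho$ of Section~\ref{sec:weight}, which measures the cost of such a detour. In Step 3 a path no longer passes through $m$; by (H4) it only comes within a distance logarithmic in its length, and the bottleneck $W$ grows with $k$. Section~\ref{sec:key} shows that the step survives if $t$ is allowed to grow like $\varepsilon\log k$. Read in the contrapositive, it says that the image of the chain does spread.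

\section{Discrete modulus and iteration}\label{sec:modulus}

In this section $(Z,d)$ is a compact, doubling, uniformly perfect metric space with at least two points and $\operatorname{diam}Z\le1$. We quote two results.

\begin{theorem}[\cite{CP}; see also \cite{Mu}]\label{thm:CP}
Let $\alpha,\lambda,\ell>1$. For $m\ge0$ let $P_m$ be a maximal $\alpha^{-m}$-separated subset of $Z$, and call $x,x'\in P_m$ neighbors if $B(x,\lambda\alpha^{-m})\cap B(x',\lambda\alpha^{-m})\ne\emptyset$. For $x\in P_n$ let $\Gamma_k(x)$ be the family of paths of neighbors in $P_{n+k}$ that start in $B(x,\alpha^{-n})$ and end outside $B(x,\ell\alpha^{-n})$. Let $\operatorname{Mod}_p\Gamma_k(x)$ be the infimum of $\sum\tau^p$ over $\tau\ge0$ on $P_{n+k}$ with $\sum_{x'\in\gamma}\tau(x')\ge1$ for all $\gamma\in\Gamma_k(x)$. For suitable values of the parameters $\alpha,\lambda,\ell$ the following holds: if $\liminf_{k\to\infty}\sup_{n,x}\operatorname{Mod}_p\Gamma_k(x)=0$, then $\operatorname{Confdim}_{AR}Z\le p$.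
\end{theorem}

We use this only for $p>1$. We shall verify the hypothesis for every choice of $\alpha,\lambda,\ell$, and also for sets $P_m$ that are separated only up to a constant factor and for other pairs of radii, so the admissible range of the parameters plays no role.

\begin{theorem}[{\cite[Thm.~14.16]{He}, \cite[Prop.~2.2.6]{MT}}]\label{thm:assouad}
$\operatorname{Confdim}_{AR}Z$ is the infimum of the Assouad dimensions of the metrics in the gauge of $Z$.
\end{theorem}

\subsection{Crossing chains}

To pass freely between scales it is convenient to let chains move in $Z$ and let only the weights live on nets. For $j\ge0$ fix a maximal $e^{-j}$-separated set $N_j$. Fix $p>0$ and $\Lambda\ge1$; the parameter $\Lambda$ will absorb the neighbor constant $\lambda$. For $z\in Z$ and an integer $n\ge0$, a chain $(z_0,\dots,z_M)$ \emph{crosses $(z,n)$} if $d(z,z_0)\le2e^{-n}$ and $d(z,z_M)>4e^{-n}$. For an integer $l\ge0$, a weight $\tau\colon N_{n+l}\to[0,\infty)$ is \emph{admissible for $(z,n)$ at depth $l$} if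
\[
\sum\bigl\{\tau(y): y\in N_{n+l},\ d(y,z_i)\le e^{-(n+l)}\text{ for some }i\bigr\}\ge1
\]
for every chain that crosses $(z,n)$ with steps at most $\Lambda e^{-(n+l)}$. We call the left side the \emph{$\tau$-mass} of the chain. Let $A_l(z,n)$ be the infimum of $\sum\tau^p$ over admissible $\tau$, and $A_l=\sup_{z,n}A_l(z,n)$.

\emph{Truncation.} Cut a chain as above at its first point outside $B(z,4e^{-n})$. The result still crosses $(z,n)$, it lies in $\hat B=B(z,(4+\Lambda)e^{-n})$, and its ends are more than $2e^{-n}$ apart. The points $y$ counted in its mass lie in $B(z,(5+\Lambda)e^{-n})$. Hence an admissible weight stays admissible when it is set to zero outside this last ball. The indicator function of $N_{n+l}\cap B(z,(5+\Lambda)e^{-n})$ is admissible, because some point of $N_{n+l}$ is within $e^{-(n+l)}$ of $z_0$. By doubling, $A_l<\infty$ for each $l$.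

\begin{lemma}\label{lem:reduce}
If $A_l\to0$ as $l\to\infty$ for the given $p$ and every $\Lambda\ge1$, then $\operatorname{Confdim}_{AR}Z\le p$.
\end{lemma}

\begin{proof}
\emph{Case $p>1$.} Fix $\alpha>1$, $\omega,\lambda_1\ge1$ and $0<r_1<r_2$; here $C$ depends on these numbers, $p$ and $Z$. Let $P_m$ be $\omega^{-1}\alpha^{-m}$-separated sets. For $z\in Z$ and $n,k\ge0$ consider the paths in $P_{n+k}$ with steps at most $\lambda_1\alpha^{-(n+k)}$ that start in $B(z,r_1\alpha^{-n})$ and end at distance at least $r_2\alpha^{-n}$ from $z$. The paths of Theorem~\ref{thm:CP} are of this kind, with $\omega=1$, $\lambda_1=2\lambda$, $r_1=1$, $r_2=\ell$, and a larger family has a larger modulus. We show that the modulus of this family tends to $0$ as $k\to\infty$, uniformly in $z$ and $n$.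

Let $n'\ge0$ be the least integer with $5e^{-n'}\le(r_2-r_1)\alpha^{-n}$. If $n'=0$, the ends of a path would be at distance at least $5>\operatorname{diam}Z$, so the family is empty. Otherwise $(r_2-r_1)\alpha^{-n}<5e\cdot e^{-n'}$, so $e^{-n'}$ and $\alpha^{-n}$ are comparable. Let $y_1,y_2,\dots$ be a maximal $2e^{-n'}$-separated subset of $B(z,r_1\alpha^{-n})$; it has at most $C$ points. Each path starts in some $B(y_s,2e^{-n'})$ and ends at distance at least $(r_2-r_1)\alpha^{-n}\ge5e^{-n'}$ from $y_s$, so it crosses $(y_s,n')$.

Let $l$ be the largest integer with $e^{-(n'+l)}\ge\alpha^{-(n+k)}$. Then $e^{-(n'+l)}<e\,\alpha^{-(n+k)}$, and $l\ge(n+k)\log\alpha-n'-1\ge k\log\alpha-C$, so $l\ge0$ for large $k$. The steps of the paths are at most $\lambda_1e^{-(n'+l)}$. Take $\Lambda=\lambda_1$, let $\tau_s$ be admissible for $(y_s,n')$ at depth $l$, and put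
\[
\tau(x)=\sum_s\sum\bigl\{\tau_s(y): y\in N_{n'+l},\ d(x,y)\le e^{-(n'+l)}\bigr\},\qquad x\in P_{n+k}.
\]
If $\gamma$ starts in $B(y_s,2e^{-n'})$, every $y$ counted in the $\tau_s$-mass of $\gamma$ contributes $\tau_s(y)$ to $\tau(x)$ for some $x\in\gamma$, so $\sum_{x\in\gamma}\tau(x)\ge1$. By doubling, $\tau(x)$ is a sum of at most $C$ terms $\tau_s(y)$, so $\tau(x)^p\le C^{p-1}\sum\tau_s(y)^p$ over these terms; and a given $y$ contributes to at most $C$ points $x$, since these form an $\omega^{-1}\alpha^{-(n+k)}$-separated subset of $B(y,e\,\alpha^{-(n+k)})$. Hence $\sum_x\tau(x)^p\le C\sum_s\sum_y\tau_s(y)^p$. Taking infima, the modulus is at most $C\sup\{A_{l'}:l'\ge k\log\alpha-C\}$, which tends to $0$. Theorem~\ref{thm:CP} applies.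

\emph{Case $p\le1$.} Take $\Lambda=1$ and $l$ with $A_l<1$. For each $(z,n)$ there is an admissible $\tau$ with $\sum\tau^p<1$. Then $\tau<1$ everywhere, so $\sum\tau\le\sum\tau^p<1$, and no chain has mass $1$. Thus no chain with steps at most $e^{-(n+l)}$ crosses $(z,n)$.

Let $d^*(x,y)$ be the infimum of those $s$ for which $x$ and $y$ are joined by a chain with steps at most $s$. It is symmetric, $d^*\le d$, and concatenating chains gives $d^*(x,y)\le\max\{d^*(x,w),d^*(w,y)\}$. For $x\ne y$ let $n$ be the integer with $4e^{-n}<d(x,y)\le4e^{1-n}$; then $n\ge0$ as $d\le1$. Any chain from $x$ to $y$ crosses $(x,n)$, so $d^*(x,y)\ge e^{-(n+l)}\ge\frac14e^{-1-l}d(x,y)$. Hence $d^*$ is an ultrametric bi-Lipschitz equivalent to $d$. For every $s>0$ the function $(d^*)^s$ is again an ultrametric, it lies in the gauge, and its Assouad dimension is $\dim_A(Z,d)/s$. Letting $s\to\infty$, Theorem~\ref{thm:assouad} gives $\operatorname{Confdim}_{AR}Z=0$.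
\end{proof}

\subsection{Iteration}

Our constructions give one good weight at each $(z,n)$, not a sequence of weights at increasing depths. The next lemma shows that this suffices: a weight with small enough $p$-energy can be composed with itself, since a chain that meets a small ball must cross the annulus around it. The balls are allowed to have different sizes. Balls of one size have bounded overlap, but balls of many sizes need not, and the auxiliary numbers $u_j$ are there to pay for the overlap through H\"older's inequality. Write $(p-1)_+=\max\{p-1,0\}$.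

\begin{lemma}[iteration]\label{lem:iterate}
Suppose there are an integer $l_1\ge2$ and numbers $D_0\ge1$, $\eta>0$ with $D_0^{(p-1)_+}\eta<1$ such that for every $(z,n)$ there is a finite family, indexed by $j\in J$, of points $y_j\in Z$, integers $2\le i_j\le l_1$, and numbers $\tau_j\ge0$, $u_j\in(0,1]$ with the following properties.
\begin{itemize}
\item[(a)] $\sum\{\tau_j:\text{the chain meets }B(y_j,2e^{-(n+i_j)})\}\ge1$ for every chain that crosses $(z,n)$ with steps at most $\Lambda e^{-(n+l_1)}$.
\item[(b)] If $p>1$, then $\sum\{u_j:d(w,y_j)\le(5+\Lambda)e^{-(n+i_j)}\}\le D_0$ for all $w\in Z$.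
\item[(c)] $\sum_ju_j^{-(p-1)_+}\tau_j^p\le\eta$.
\end{itemize}
Then $A_l\to0$ as $l\to\infty$.
\end{lemma}

\begin{proof}
Let $N\ge l_1$ and $\epsilon>0$, and fix $(z,n)$. For $j\in J$ choose $\tau^{(j)}$ on $N_{n+N}$, admissible for $(y_j,n+i_j)$ at depth $N-i_j\ge0$, vanishing outside $B(y_j,(5+\Lambda)e^{-(n+i_j)})$, with $\sum(\tau^{(j)})^p\le A_{N-i_j}+\epsilon$. Put $\tau=\sum_j\tau_j\tau^{(j)}$.

\emph{Admissibility.} Let a chain cross $(z,n)$ with steps at most $\Lambda e^{-(n+N)}$. Its diameter exceeds $2e^{-n}$. Suppose that it meets $B(y_j,2e^{-(n+i_j)})$. It is not contained in $B(y_j,4e^{-(n+i_j)})$, whose diameter is at most $8e^{-2}e^{-n}<2e^{-n}$. So a subchain, possibly reversed, crosses $(y_j,n+i_j)$, and its steps are at most $\Lambda e^{-((n+i_j)+(N-i_j))}$. Therefore the $\tau^{(j)}$-mass of the chain is at least $1$. The $\tau$-mass is the sum of $\tau_j$ times the $\tau^{(j)}$-mass, which is at least $1$ by (a), as $N\ge l_1$.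

\emph{Energy.} Let $p>1$ and $w\in N_{n+N}$. Only the indices in (b) contribute to $\tau(w)$. Writing $\tau_j\tau^{(j)}(w)=u_j^{(p-1)/p}\cdot u_j^{-(p-1)/p}\tau_j\tau^{(j)}(w)$, H\"older's inequality gives $\tau(w)^p\le D_0^{p-1}\sum_ju_j^{1-p}\tau_j^p\tau^{(j)}(w)^p$. If $p\le1$, subadditivity of $s\mapsto s^p$ gives $\tau(w)^p\le\sum_j\tau_j^p\tau^{(j)}(w)^p$. Sum over $w$, use (c), let $\epsilon\to0$ and take the supremum over $(z,n)$:
\[
A_N\le\chi\max_{2\le i\le l_1}A_{N-i}\quad(N\ge l_1),\qquad\chi=D_0^{(p-1)_+}\eta<1 .
\]
Let $A^*=\max_{l<l_1}A_l<\infty$. Then $A_N\le\chi^{\lfloor N/l_1\rfloor}A^*$ by induction on $N$: this is trivial for $N<l_1$, and for $N\ge l_1$ and $2\le i\le l_1$ we have $\lfloor(N-i)/l_1\rfloor\ge\lfloor N/l_1\rfloor-1$.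
\end{proof}

By truncation, it is enough to check (a) for chains contained in $\hat B$. By Lemmas~\ref{lem:reduce} and~\ref{lem:iterate}, the bound $\operatorname{Confdim}_{AR}Z\le p$ follows once the data of Lemma~\ref{lem:iterate} are produced for every $\Lambda\ge1$. In both applications $D_0$ is fixed first and $\eta$ can then be made arbitrarily small.

\section{Hausdorff and Ahlfors regular conformal dimension}\label{sec:equal}

We prove Theorem~\ref{thm:equal}. If $H$ is elementary, both dimensions are $0$. Let $H$ be non-elementary and $Z=\partial_\infty H$ with $d=d_e$; it is doubling and uniformly perfect by Lemmas~\ref{lem:doubling} and~\ref{lem:group}. Let $p>\operatorname{Confdim}Z$ and $\Lambda\ge1$. We produce the data of Lemma~\ref{lem:iterate}; this gives $\operatorname{Confdim}_{AR}Z\le p$, and the theorem follows by letting $p$ decrease to $\operatorname{Confdim}Z$.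

Choose $\theta$ in the gauge and $q>0$ with $\dim_{\mathcal H}(Z,\theta)<q<p$. Let the identity $(Z,d)\to(Z,\theta)$ be $\psi$-quasisymmetric, and let $\beta,\beta'$ be as in Theorem~\ref{thm:holder}. A bound on Hausdorff dimension yields one efficient cover of $Z$, with no control at other locations and scales and with sets of many sizes. The group repairs the first defect, by transporting the cover to every small ball. The margin $p>q$ repairs the second. Constants $C$ depend on $H,\theta,p,q,\Lambda$, but not on $(z,n)$ or on the number $\eta_0$ introduced next.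

\subsection{An efficient cover by visual balls}

Let $\eta_0>0$. The $q$-dimensional Hausdorff measure of $(Z,\theta)$ vanishes. Enlarging the sets of a countable cover to slightly larger open sets and using compactness, we get a finite cover by nonempty open sets $E_j$ with $\sum(\operatorname{diam}_\theta E_j)^q<\eta_0$. The diameters are positive, since $Z$ has no isolated points. We replace each $E_j$ by a $d$-ball centered on a net, of comparable $\theta$-diameter.

Let $x_j\in E_j$ and $t_j=2\operatorname{diam}_\theta E_j$, so that $E_j$ lies in the open $\theta$-ball $U_j$ of center $x_j$ and radius $t_j$. Let $i_j\ge0$ be the largest integer with $U_j\subset B_d(x_j,e^{-i_j})$; it exists because $d\le1$ and $U_j\ne\{x_j\}$. By maximality some $x'\in U_j$ has $d(x_j,x')>e^{-i_j-1}$. If $d(x_j,w)\le4e^{-i_j}$, then $d(x_j,w)\le4e\,d(x_j,x')$, so $\theta(x_j,w)\le\psi(4e)t_j$. Choose $y_j\in N_{i_j}$ with $d(x_j,y_j)\le e^{-i_j}$. Then $E_j\subset B_d(y_j,2e^{-i_j})$, and $B_d(y_j,3e^{-i_j})\subset B_d(x_j,4e^{-i_j})$ has $\theta$-diameter at most $2\psi(4e)t_j$.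

Let $J_0$ be the set of distinct pairs $(y_j,i_j)$, let $t(y,i)=\operatorname{diam}_\theta B_d(y,3e^{-i})$, and let $i_{\max}$ be the largest $i$ occurring in $J_0$. The balls $B_d(y,2e^{-i})$, $(y,i)\in J_0$, cover $Z$, and
\begin{equation}\label{eq:cover}
\sum_{(y,i)\in J_0}t(y,i)^q\le(4\psi(4e))^q\eta_0,\qquad t(y,i)\le Ce^{-\beta i},
\end{equation}
the second bound by Theorem~\ref{thm:holder}. The same theorem gives $U_j\subset B_d(x_j,(Ct_j)^{1/\beta'})$, and $t_j\le2\eta_0^{1/q}$; so $\min_ji_j\to\infty$ as $\eta_0\to0$.

\subsection{Transport to a small ball}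

Fix an integer $c_1\ge0$ with $4C_\Lambda\le2e^{c_1}$, let $\eta_0$ be so small that $i-c_1\ge2$ on $J_0$, and let $l_1\ge i_{\max}$ be an integer with $C_\Lambda\Lambda e^{-l_1}\le e^{-i_{\max}}$. None of this depends on $(z,n)$. Given $(z,n)$, take $v$ and $\hat B$ from Lemma~\ref{lem:magnify} and let $\phi$ be the action of $v^{-1}$ on $Z$; on $\hat B$ it multiplies $d$ by $e^n$ up to the factor $C_\Lambda$. Let $J$ be the set of $(y,i)\in J_0$ for which $E'_{(y,i)}=\hat B\cap\phi^{-1}(B_d(y,2e^{-i}))$ is nonempty. For $(y,i)\in J$ choose $y'\in E'_{(y,i)}$ and put $i'=i-c_1$, so $2\le i'\le l_1$. Since $\operatorname{diam}_dE'_{(y,i)}\le C_\Lambda e^{-n}\cdot4e^{-i}\le2e^{-(n+i')}$, we have $E'_{(y,i)}\subset B_d(y',2e^{-(n+i')})$. We apply Lemma~\ref{lem:iterate} with index set $J$, points $y'$ and integers $i'$.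

\emph{(a)} Let a chain in $\hat B$ cross $(z,n)$ with steps at most $\Lambda e^{-(n+l_1)}$, and let $(w_0,\dots,w_M)$ be its image under $\phi$. The $d$-steps of the image are at most $C_\Lambda\Lambda e^{-l_1}\le e^{-i_{\max}}$, and $d(w_0,w_M)\ge2/C_\Lambda$. By Theorem~\ref{thm:holder}, $\theta(w_0,w_M)\ge c_0$ for a constant $c_0>0$ independent of $\eta_0$. Lemma~\ref{lem:chain} in $(Z,\theta)$, with $S=B_d(y,2e^{-i})$ and $S^+=B_d(y,3e^{-i})$, gives $c_0\le\sum t(y,i)$, the sum being over the pairs whose ball $B_d(y,2e^{-i})$ meets the image chain. For such a pair the original chain meets $E'_{(y,i)}$, so $(y,i)\in J$ and the chain meets $B_d(y',2e^{-(n+i')})$. Thus (a) holds with $\tau_{(y,i)}=t(y,i)/c_0$.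

\emph{(b)} If $p\le1$ put $u=1$ and $D_0=1$; there is nothing to check. Let $p>1$. Fix $w$ and $i$, and consider the pairs $(y,i)\in J$ with $d(w,y')\le(5+\Lambda)e^{-(n+i')}$. The points $y'$ lie in $\hat B$ at mutual distance at most $2(5+\Lambda)e^{-(n+i')}$, so the points $\phi(y')$ are at mutual distance at most $Ce^{-i}$. As $d(\phi(y'),y)\le2e^{-i}$, the points $y\in N_i$ are at mutual distance at most $Ce^{-i}$ too, and by doubling there are at most $D_1$ of them, with $D_1$ independent of $\eta_0$. Define $\varepsilon_0>0$ by $(p-1)\varepsilon_0=\beta(p-q)$ and put $u_{(y,i)}=e^{-\varepsilon_0i'}$. Then (b) holds with $D_0=\max\{1,D_1\sum_{i'\ge2}e^{-\varepsilon_0i'}\}$.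

\emph{(c)} Let $p>1$. The choice of $\varepsilon_0$ makes the penalty $u^{-(p-1)}=e^{\beta(p-q)i'}\le e^{\beta(p-q)i}$ exactly what the second bound in \eqref{eq:cover} can absorb:
\[
\sum_Ju^{-(p-1)}\tau^p\le c_0^{-p}\sum_{J_0}t(y,i)^q\bigl(e^{\beta i}t(y,i)\bigr)^{p-q}\le C\sum_{J_0}t(y,i)^q\le C\eta_0 .
\]
If $p\le1$, then $\sum\tau^p\le c_0^{-p}(\operatorname{diam}_\theta Z)^{p-q}\sum t^q\le C\eta_0$.

Since $D_0$ and $C$ do not depend on $\eta_0$, we have $D_0^{(p-1)_+}C\eta_0<1$ for $\eta_0$ small. This proves Theorem~\ref{thm:equal}. \qed

\section{A summable weight on the target group}\label{sec:weight}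

Let $H$ be non-elementary, $Z_H=\partial_\infty H$, and $p>\operatorname{Confdim}Z_H$. By Theorem~\ref{thm:equal} the gauge of $Z_H$ contains an Ahlfors $q_0$-regular metric $\theta$, with measure $\nu$, for some $q_0<p$. Here $q_0>0$: for $q_0=0$ every point would have $\nu$-measure at least $C^{-1}$ and $Z_H$ would be finite, whereas it has no isolated points. Fix $q$ with $q_0<q<p$. Let $d_H$ be the visual metric (H5) on $Z_H$ based at $e$, with parameter called $b$; let the identity $(Z_H,d_H)\to(Z_H,\theta)$ be $\psi$-quasisymmetric, and let $\beta,\beta'$ be as in Theorem~\ref{thm:holder}. Let $\xi_h$ be as in Lemma~\ref{lem:group}(2).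

We want a weight on $H$ that sees $\theta$-distance along paths with steps at most a given $\Delta\ge1$. If $d(h,h')\le\Delta$, then $(\xi_h|h)$, $(h|h')$ and $(h'|\xi_{h'})$ are all at least $|h|-\Delta-C$, so (H2), used twice, gives $(\xi_h|\xi_{h'})\ge|h|-\Delta-C$. Hence there is $\kappa\ge1$, depending only on $H$ and $\Delta$, with
\begin{equation}\label{eq:kappa}
d(h,h')\le\Delta\quad\Longrightarrow\quad\xi_{h'}\in B_h:=B_{d_H}(\xi_h,\kappa e^{-b|h|}).
\end{equation}
Define $\rho(h)=\operatorname{diam}_\theta B_h$. In this section constants depend on $H,\theta,\nu,q,\Delta$.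

\begin{lemma}\label{lem:weight}
\begin{enumerate}
\item $C^{-1}e^{-\beta'b|h|}\le\rho(h)\le Ce^{-\beta b|h|}$ for all $h\in H$.
\item $\sum_{h\in H}\rho(h)^q<\infty$.
\item There is $c_\rho>0$ such that, whenever $h_0,\dots,h_M\in H$ satisfy $d(h_{i-1},h_i)\le\Delta$,
\[
\sum_{h\in\{h_0,\dots,h_M\}}\rho(h)\ge c_\rho\,e^{-\beta'b(h_0|h_M)},
\]
each distinct element being counted once.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The $d_H$-diameter of $B_h$ is at most $2\kappa e^{-b|h|}$. By uniform perfectness, applied with the radius $e^{-b|h|}\operatorname{diam}_{d_H}Z_H\le\kappa e^{-b|h|}$, it is at least $C^{-1}e^{-b|h|}$. Apply Theorem~\ref{thm:holder}.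

(2) We first compare $\rho(h)^{q_0}$ with $\nu(B_h)$. Let $B=B_{d_H}(x,s)$, and choose $w\in B$ with $\theta(x,w)\ge\frac13\operatorname{diam}_\theta B$. If $x'\notin B$, then $d_H(x,w)\le d_H(x,x')$, so $\theta(x,x')\ge\theta(x,w)/\psi(1)\ge\operatorname{diam}_\theta B/(3\psi(1))$. Thus $B$ contains the closed $\theta$-ball about $x$ of radius $\operatorname{diam}_\theta B/(6\psi(1))$, which is at most $\operatorname{diam}_\theta Z_H$ as $\psi(1)\ge1$. Ahlfors regularity gives $\rho(h)^{q_0}\le C\nu(B_h)$.

Next, the balls $B_h$ with $|h|=m$ have bounded overlap. If $\xi\in B_h$, then $(\xi|\xi_h)\ge m-C$ by (H5), hence $(\xi|h)\ge m-C$ by (H2). By Lemma~\ref{lem:fellow}(1), $h$ is within $C$ of the point at distance $m$ on a fixed ray from $e$ to $\xi$, which leaves at most $C$ choices for $h$. Therefore $\sum_{|h|=m}\rho(h)^{q_0}\le C\nu(Z_H)$, and by (1)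
\[
\sum_h\rho(h)^q\le\sum_{m\ge0}\Bigl(\max_{|h|=m}\rho(h)\Bigr)^{q-q_0}\sum_{|h|=m}\rho(h)^{q_0}\le C\sum_{m\ge0}e^{-\beta b(q-q_0)m}<\infty .
\]

(3) By \eqref{eq:kappa}, $d(h,h')\le\Delta$ implies $\theta(\xi_h,\xi_{h'})\le\rho(h)$. Deleting the part of the sequence between two occurrences of the same element, repeatedly, leaves a sequence of distinct elements with the same ends and steps at most $\Delta$. The triangle inequality along it shows that the sum in (3) is at least $\theta(\xi_{h_0},\xi_{h_M})$. It is also at least $\rho(h_0)$ and at least $\rho(h_M)$. Let $s=(h_0|h_M)$. Applying (H2) twice to $h_0,\xi_{h_0},\xi_{h_M},h_M$ gives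
\[
s\ge\min\{|h_0|,\ (\xi_{h_0}|\xi_{h_M}),\ |h_M|\}-C .
\]
If $|h_0|\le s+C$ or $|h_M|\le s+C$, the lower bound in (1) for this element gives the claim. Otherwise $(\xi_{h_0}|\xi_{h_M})\le s+C$, so $d_H(\xi_{h_0},\xi_{h_M})\ge C^{-1}e^{-bs}$ and $\theta(\xi_{h_0},\xi_{h_M})\ge C^{-1}e^{-\beta'bs}$.
\end{proof}

Part (2) is the only place where Ahlfors regularity enters: it controls the sum over every sphere of $H$, whereas Hausdorff dimension controls only well chosen covers, and we cannot choose where $f$ sends the spheres of $X$.

\section{The image of a chain spreads out}\label{sec:key}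

Let $X,H,f$ be as in Theorem~\ref{thm:graphs}, with the notation of Section~\ref{sub:map}. To use Lemma~\ref{lem:weight}(3) we must find two points with small Gromov product in the image of a chain.

\begin{lemma}[key lemma]\label{lem:key}
Let $\varepsilon,c,C_0>0$. There is $k_0$, independent of the vertex $v$, such that the following holds for all integers $k\ge k_0$. Let $w_0,\dots,w_M\in\partial_\infty X$ satisfy $d_v(w_0,w_M)\ge c$ and $d_v(w_{j-1},w_j)\le C_0e^{-ak}$, and put $x_j=r_{w_j}(k)$. Then $(F(x_j)|F(x_{j'}))<\varepsilon\log k$ for some $j,j'$, possibly equal.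
\end{lemma}

As in Step 3 of Section~\ref{sec:tree}, we argue by contradiction: if all products are at least $t=\varepsilon\log k$, every ray $r_{w_j}$ has to pass a bottleneck. Applying (H4) to the image of the whole segment $r_{w_j}|_{[0,k]}$, of length up to $Lk$, is not enough. It gives a point within $C\log k$ of $m$, and for small $\varepsilon$ this ball contains $e$, so it gives no lower bound on the distance of the bottleneck from $v$. We therefore place $m$ at distance $t/2$ and cut the ray at the first time $s$ its image gets past $m$. Both pieces of the image then come close to $m$ (Figure~\ref{fig:key}). If $s$ is small, the first piece is short and the error in (H4) is only of order $\log\log k$. If $s$ is large, all points of the second piece are far from $v$, and their shadows are small enough to absorb the $k^C$ candidates that an error of order $\log k$ allows. The threshold $(\log k)^2$ serves both purposes: its logarithm is much smaller than $\log k$, and it is itself much larger than $\log k$.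

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[thick] (0,0) -- (9,0);
\draw[thick] (3.3,0) -- (4.3,2.4);
\draw[thick] (6.9,0) -- (8,2.4);
\draw[dashed] (0,0) .. controls (1,1.5) and (2.9,0) .. (4.3,2.4);
\draw[dashed] (4.3,2.4) .. controls (3.9,-0.1) and (6.6,0) .. (8,2.4);
\fill (0,0) circle (2pt) node[below] {$e$};
\fill (3,0) circle (2pt) node[below] {$m$};
\fill (9,0) circle (2pt) node[below] {$h_*$};
\fill (4.3,2.4) circle (2pt) node[above] {$h^-$};
\fill (8,2.4) circle (2pt) node[above] {$h^+$};
\draw (6,0.08) -- (6,-0.08) node[below] {$t$};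
\end{tikzpicture}
\caption{Geodesics between $e,h_*,h^-,h^+$ in the Cayley graph of $H$, drawn as a tree. The point $m$ is at distance $t/2$ from $e$; the geodesic to $h^-$ branches off near $m$, the one to $h^+$ only beyond distance $t$. So $[e,h^-]$ and $[h^-,h^+]$ both pass near $m$, and the dashed paths, which are the images of the first and second part of a ray of $X$, come within a distance of $m$ that is logarithmic in their lengths.}
\label{fig:key}
\end{figure}

\begin{proof}
Constants $C$ depend only on $X,H,L,C_0$. Suppose that all the products are at least $t=\varepsilon\log k$, and let $k$ be so large that $t/2>L+\delta$ and $\log\log k\ge1$. Put $h_*=F(x_0)$. Then $|h_*|=(h_*|h_*)\ge t$. Let $m$ be the point of a fixed geodesic $[e,h_*]$ in the Cayley graph at distance $t/2$ from $e$. It does not depend on $j$.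

\emph{Cutting a ray.} Fix $j$ and let $y_i=r_{w_j}(i)$ for $0\le i\le k$. We have $(F(y_0)|h_*)=0$ and $(F(y_k)|h_*)\ge t$. Let $s\ge1$ be the first index with $(F(y_s)|h_*)\ge t/2$, and put $h^-=F(y_s)$, $h^+=F(y_k)$. By \eqref{eq:elem} and $d(F(y_{s-1}),F(y_s))\le L$,
\[
t/2\le(h^-|h_*)\le t/2+L<t\le(h^+|h_*),
\]
so $s<k$.

\emph{The point $m$ is within $\delta$ of $[e,h^-]$,} by (H3), since $(h^-|h_*)\ge t/2$.

\emph{The point $m$ is within $L+3\delta$ of $[h^-,h^+]$.} By (H2), $(h^-|h^+)\ge\min\{(h^-|h_*),(h_*|h^+)\}-\delta\ge t/2-\delta$. Also $t/2+L\ge(h^-|h_*)\ge\min\{(h^-|h^+),(h^+|h_*)\}-\delta$. Since $(h^+|h_*)-\delta\ge t-\delta>t/2+L$, the minimum is attained by the first term, and $(h^-|h^+)\le t/2+L+\delta$. Let $c^+$ be a geodesic from $e$ to $h^+$; its length is at least $t$. By (H3), $[h^-,h^+]$ passes within $\delta$ of $c^+((h^-|h^+))$. This point is within $L+\delta$ of $c^+(t/2)$, which is within $\delta$ of $m$ by (H3), because $(h^+|h_*)\ge t/2$.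

Join consecutive points $F(y_i)$ by geodesics, each of length at most $L$.

\emph{Case A: $s\le(\log k)^2$.} The path through $F(y_0),\dots,F(y_s)$ goes from $e$ to $h^-$ and has length at most $L(\log k)^2$. By (H4) some $i\le s$ has
\[
d(F(y_i),m)\le\delta+\delta\log_2\bigl(L(\log k)^2\bigr)+1+L\le C_2\log\log k=:R_A,
\]
with $C_2$ depending only on $\delta$ and $L$. Then $|y_i|_v\ge|F(y_i)|/L\ge(t/2-R_A)/L\ge t/(4L)$ for large $k$, since $t=\varepsilon\log k$.

\emph{Case B: $s>(\log k)^2$.} The path through $F(y_s),\dots,F(y_k)$ goes from $h^-$ to $h^+$ and has length at most $Lk$. By (H4) some $i\ge s$ has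
\[
d(F(y_i),m)\le L+3\delta+\delta\log_2(Lk)+1+L\le C_2\log k=:R_B
\]
after enlarging $C_2$, and $|y_i|_v=i>(\log k)^2$.

\emph{The bottleneck.} Every ray $r_{w_j}$ passes through a vertex of $W_A\cup W_B$, where
\begin{align*}
W_A&=\{g:\ t/(4L)\le|g|_v\le k,\ d(F(g),m)\le R_A\},\\
W_B&=\{g:\ (\log k)^2\le|g|_v\le k,\ d(F(g),m)\le R_B\}.
\end{align*}
A ball of radius $R$ about $m$ lies in a ball of radius $R+1$ about a vertex, so it contains at most $D^{R+1}$ elements of $H$, and each has at most $\mu(k)$ preimages in $B(v,k)$. With $C_3=C_2\log D$ this gives $|W_A|\le D\mu(k)(\log k)^{C_3}$ and $|W_B|\le D\mu(k)k^{C_3}$. The shadows $S(g)$, $g\in W_A\cup W_B$, cover the chain. By \eqref{eq:shadow} their $d_v$-diameters are at most $Ce^{-at/(4L)}=Ck^{-a\varepsilon/(4L)}$ for $g\in W_A$ and $Ce^{-a(\log k)^2}$ for $g\in W_B$. Lemma~\ref{lem:chain}, with $S(g)^+$ the closed $C_0e^{-ak}$-neighborhood of $S(g)$, gives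
\[
c\le d_v(w_0,w_M)\le C\mu(k)\Bigl[(\log k)^{C_3}k^{-a\varepsilon/(4L)}+k^{C_3}e^{-a(\log k)^2}+k^{C_3}e^{-ak}\Bigr].
\]
The bracket is at most $k^{-a\varepsilon/(8L)}$ for large $k$, and $\mu(k)\le k^{a\varepsilon/(16L)}$ for large $k$. So the right side tends to $0$ as $k\to\infty$, at a rate independent of $v$. This is a contradiction for $k\ge k_0$.
\end{proof}

\section{Proofs of the main theorems}\label{sec:final}

\subsection{Proof of Theorem~\ref{thm:graphs}}

Let $Z=\partial_\infty X$ with $d=d_o$. It is compact, doubling by Lemma~\ref{lem:doubling}, uniformly perfect with at least two points by hypothesis, and of diameter at most $1$. Let $p>\operatorname{Confdim}\partial_\infty H$ and $\Lambda\ge1$. We produce the data of Lemma~\ref{lem:iterate} with all $u_j=1$. Then $\operatorname{Confdim}_{AR}Z\le p$ by Lemma~\ref{lem:reduce}, and the theorem follows by letting $p$ decrease to $\operatorname{Confdim}\partial_\infty H$.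

\emph{Order of the constants.} Take $q_0<q<p$, $\theta$, $b,\beta,\beta'$ as in Section~\ref{sec:weight}. Let $C'\ge1$ be the constant of Lemma~\ref{lem:fellow}(3) for $C_0=C_\Lambda\Lambda$, put $\Delta=C'L$, and let $\rho$ and $c_\rho$ be given by Section~\ref{sec:weight} for this $\Delta$. Put
\[
c_H=\frac1{2\log D},\qquad\gamma=\beta b\,c_H(p-q)>0,
\]
choose $\varepsilon>0$ with $p\beta'b\,\varepsilon<\gamma/4$, and let $k_0$ be given by Lemma~\ref{lem:key} for $\varepsilon$, $c=2/C_\Lambda$ and $C_0=C_\Lambda\Lambda$. Finally $K\ge k_0$ is a large integer and $l_1=\lceil2aK\rceil$. The constants $C,c_1,D_0$ below do not depend on $K,z,n$, and how large $K$ must be does not depend on $z,n$. Given $(z,n)$, take $v,\hat B$ from Lemma~\ref{lem:magnify}, and $F=F_v$ and the rays $r_w$ from Section~\ref{sub:map}.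

\emph{Choice of the sphere.} For $c_H\log K\ge1$, the number of vertices $g$ with $|g|_v\le2K$ and $|F(g)|\le c_H\log K$ is at most $\mu(2K)D^{c_H\log K}=\mu(2K)K^{1/2}$, which is less than $K$ for large $K$. So among the $K+1$ integers in $[K,2K]$ there is one, $k$, depending on $(z,n)$, with
\begin{equation}\label{eq:far}
|F(g)|>c_H\log K\qquad\text{whenever }|g|_v=k .
\end{equation}

\emph{The data.} Let $J=\{r_w(k):w\in\hat B\}$, a finite set of vertices, and $E_g=S(g)\cap\hat B\ne\emptyset$ for $g\in J$. By \eqref{eq:shadow} and Lemma~\ref{lem:magnify}, $\operatorname{diam}_dE_g\le C_\Lambda e^{2a\delta}e^{-n-ak}\le2e^{-(n+i)}$, where $i=\lfloor ak\rfloor-c_1$ and $c_1\ge0$ is a fixed integer with $C_\Lambda e^{2a\delta}\le2e^{c_1}$. For large $K$ we have $2\le i\le l_1$. Choose $y_g\in E_g$, so that $E_g\subset B(y_g,2e^{-(n+i)})$ and $r_{y_g}(k)=g$, and put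
\[
i_g=i,\qquad u_g=1,\qquad\tau_g=c_\rho^{-1}(2K)^{\beta'b\varepsilon}\rho(F(g)).
\]

\emph{(a)} Let $(w_0,\dots,w_M)$ be a chain in $\hat B$ that crosses $(z,n)$ with steps at most $\Lambda e^{-(n+l_1)}$. By Lemma~\ref{lem:magnify}, $d_v(w_0,w_M)\ge2/C_\Lambda$ and
\[
d_v(w_{j-1},w_j)\le C_\Lambda\Lambda e^{-l_1}\le C_\Lambda\Lambda e^{-2aK}\le C_\Lambda\Lambda e^{-ak}.
\]
Let $x_j=r_{w_j}(k)\in J$. Then $d(x_{j-1},x_j)\le C'$, so $d(F(x_{j-1}),F(x_j))\le\Delta$. Since $k\ge k_0$, Lemma~\ref{lem:key} gives $j\le j'$ with $(F(x_j)|F(x_{j'}))<\varepsilon\log k\le\varepsilon\log(2K)$. Every element of $\{F(x_j),\dots,F(x_{j'})\}$ is the image of an element of $\{x_j,\dots,x_{j'}\}$, so Lemma~\ref{lem:weight}(3) gives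
\[
\sum_{g\in\{x_j,\dots,x_{j'}\}}\rho(F(g))\ \ge\sum_{h\in\{F(x_j),\dots,F(x_{j'})\}}\rho(h)\ \ge\ c_\rho(2K)^{-\beta'b\varepsilon},
\]
that is, $\sum\tau_g\ge1$ over $g\in\{x_j,\dots,x_{j'}\}$. For each such $g=x_{j''}$ the chain point $w_{j''}$ lies in $E_g\subset B(y_g,2e^{-(n+i)})$. So (a) holds.

\emph{(b)} Let $w\in Z$ and suppose that $y_g$ and $y_{g'}$ are within $(5+\Lambda)e^{-(n+i)}$ of $w$. Both lie in $\hat B$, so $d_v(y_g,y_{g'})\le2(5+\Lambda)C_\Lambda e^{-i}\le Ce^{-ak}$, and $d(g,g')\le C$ by Lemma~\ref{lem:fellow}(3). Since $X$ has bounded degree, at most $D_0$ indices $g$ occur.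

\emph{(c)} By \eqref{eq:far} and Lemma~\ref{lem:weight}(1), $\rho(F(g))\le Ce^{-\beta bc_H\log K}=CK^{-\beta bc_H}$ for $g\in J$. Each $h\in H$ has at most $\mu(2K)$ preimages in $J\subset B(v,2K)$. With Lemma~\ref{lem:weight}(2),
\begin{align*}
\sum_{g\in J}\tau_g^p&\le CK^{p\beta'b\varepsilon}\Bigl(\max_{g\in J}\rho(F(g))\Bigr)^{p-q}\sum_{g\in J}\rho(F(g))^q\\
&\le CK^{p\beta'b\varepsilon-\gamma}\,\mu(2K)\sum_{h\in H}\rho(h)^q\ \le\ CK^{-3\gamma/4}\mu(2K).
\end{align*}
This tends to $0$ as $K\to\infty$, uniformly in $(z,n)$. For large $K$ it is at most $\eta=\frac12D_0^{-(p-1)_+}$, and Lemma~\ref{lem:iterate} applies. \qed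

\subsection{Proof of Theorem~\ref{thm:groups}}

A coarse embedding $f\colon G\to H$ is regular. Indeed, adjacent vertices have images at distance at most $\rho_+(1)$, so $f$ is Lipschitz with constant $\max\{1,\rho_+(1)\}$. Choose $T$ with $\rho_-(t)>0$ for all $t\ge T$. If $f(x)=f(y)$, then $\rho_-(d(x,y))=0$, so $d(x,y)<T$; every fiber lies in a ball of radius $T$ and has at most $|B_G(T)|$ elements.

So let $f$ be regular, with fibers of size at most $\mu_0$. If $G$ is elementary, then $\operatorname{Confdim}\partial_\infty G=0$ and there is nothing to prove. Let $G$ be non-elementary. It has exponential growth, so by \eqref{eq:growth} the growth of $H$ is not linear or bounded, and $H$ is non-elementary. The Cayley graph $X$ of $G$ is connected, hyperbolic and of bounded degree, its boundary has at least three points and is uniformly perfect by Lemma~\ref{lem:group}(1), and $\mu_f\le\mu_0$. Theorem~\ref{thm:graphs} gives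
\[
\operatorname{Confdim}\partial_\infty G\le\operatorname{Confdim}_{AR}\partial_\infty G\le\operatorname{Confdim}\partial_\infty H.\qquad\qed
\]

\subsection{The role of the hypotheses}

In Theorem~\ref{thm:graphs}, bounded degree of $X$ gives the doubling property of $\partial_\infty X$ and the overlap bound $D_0$, and uniform perfectness of $\partial_\infty X$ is needed for Theorems~\ref{thm:CP} and~\ref{thm:assouad}. That $H$ is a group is used twice: to transport one cover to all locations and scales in Section~\ref{sec:equal}, and to normalize $F_v(v)=e$, so that a single weight $\rho$, with a single value of $\sum\rho^q$, serves for all vertices $v$. That $H$ is non-elementary enters through Lemma~\ref{lem:group}.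

The Lipschitz condition turns rays and chains of $X$ into paths of $H$ with bounded steps, and it bounds the distance of the bottleneck $W_A$ from $v$. The bound on $\mu_f$ is used three times: against $K^{1/2}$ in the choice of the sphere, against $k^{a\varepsilon/(8L)}$ in Lemma~\ref{lem:key}, and against $K^{3\gamma/4}$ in (c). The last two exponents are proportional to $p-q$ and become arbitrarily small as $p$ approaches $\operatorname{Confdim}\partial_\infty H$, which is why the proof asks for $\mu_f(R)\le R^\sigma$ for every $\sigma>0$.

Neither half of the definition of a regular map can be dropped. Let $G$ be a surface group and $H$ the free group of rank $2$, so $\operatorname{Confdim}\partial_\infty G\ge1>0=\operatorname{Confdim}\partial_\infty H$ by Section~\ref{sec:intro}. A constant map $G\to H$ is Lipschitz, and any injection of the countable set $G$ into the infinite set $H$ has fibers of size at most $1$.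

\begin{thebibliography}{9}

\bibitem{BH} Bridson--Haefliger, III.H.1.6.

\bibitem{CP} M. Carrasco Piaggio, \emph{On the conformal gauge of a compact metric space}, Ann. Sci. \'ENS 46 (2013).

\bibitem{notes} \emph{Conformal Dimension and Hyperbolic Groups}, \texttt{https://people.maths.bris.ac.uk/\textasciitilde jm13806/pdf/confdim-ihp.pdf}

\bibitem{He} Heinonen, \emph{Lectures on Analysis on Metric Spaces}.

\bibitem{MT} Mackay--Tyson, \emph{Conformal Dimension}.

\bibitem{Mu} M. Murugan, \emph{Conformal Assouad dimension as the critical exponent for combinatorial modulus}, Ann. Fenn. Math. 2023.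

\end{thebibliography}
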